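# Negating a d-DNNF can cost more than any polynomial

## 1. Unambiguous DNFs whose negations have no small DNNF

All logarithms are to base 2.

**Theorem 1.** There are functions $\varphi_N$ on $N$ variables ($N\ge 1$) such that, for all large $N$:

(a) $\varphi_N$ is an unambiguous DNF of width $\le \log N$ and has a d-DNNF of size $\le N$;

(b) every DNNF (a fortiori every d-DNNF) for $\overline{\varphi_N}$ has size at least
$$2^{(\log N)^2/2^{8\sqrt{\log\log N}}}=N^{(\log N)^{1-o(1)}}.$$

For small $N$ the function $\varphi_N$ is constant.

The theorem answers a question from "Queries with Difference on Probabilistic Databases" (https://www.cis.upenn.edu/~sanjeev/papers/vldb11_probabilistic.pdf). A family $(\phi_n)_{n\ge1}$, with $\phi_n$ a boolean function of $n$ variables, *has poly-size d-DNNF expressions* if there is a polynomial $p$ such that every $\phi_n$ is represented by a d-DNNF of size at most $p(n)$. Is this property preserved when every $\phi_n$ is replaced by its negation? Theorem 1 says no. By (a), and because a constant has a d-DNNF of size 1, the family $(\varphi_N)$ has poly-size d-DNNF expressions. By (b), its negations do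 not.

To compare (b) with polynomials, put $\ell=\log\log N$. The exponent of 2 in (b) is $2^{2\ell-8\sqrt\ell}$, and $\log N=2^\ell$, so the bound equals $N^{2^{\ell-8\sqrt\ell}}$. Since $\ell-8\sqrt\ell\to\infty$, the bound eventually exceeds $N^a$ for each fixed $a$. Since $2^{\ell-8\sqrt\ell}=(\log N)^{1-8/\sqrt{\ell}}$, it has the form $N^{(\log N)^{1-o(1)}}$. The statement is asymptotic in a strong sense: the bound exceeds $N$ itself only when $\ell>64$.

The theorem gives more than the question asks, in two ways. The source $\varphi_N$ is of a very restricted kind, an unambiguous DNF of logarithmic width. And the target may be any DNNF: determinism is not needed for the lower bound.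

## 2. d-DNNFs, DNNFs and unambiguous DNFs

**Definition (d-DNNF).** A *d-DNNF* (deterministic decomposable negation normal form) over a set $X$ of boolean variables is a rooted DAG. Each leaf is labeled with a literal $x$ or $\overline x$ ($x\in X$) or with a constant $\mathsf{true}$ or $\mathsf{false}$. Each internal node is a $+$-node (disjunction) or a $\cdot$-node (conjunction). A node $u$ computes an expression $\phi_u$ in the natural way, and the DAG represents $\phi_{\mathrm{root}}$. Let $\mathrm{Var}(u)=\mathrm{Var}(\phi_u)$ be the set of variables that label leaves reachable from $u$. Two conditions must hold. The $\cdot$-nodes are *decomposable*: distinct children $v,v'$ of a $\cdot$-node have $\mathrm{Var}(v)\cap\mathrm{Var}(v')=\emptyset$. The $+$-nodes are *deterministic*: no assignment satisfies $\phi_v$ and $\phi_{v'}$ for two distinct children $v,v'$ of a $+$-node. The *size* is the number of nodes plus the number of edges.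

**Definition (DNNF).** A *DNNF* is a d-DNNF without the determinism requirement.

**Example.** The expression $xy+\overline xz$ is a d-DNNF. Each $\cdot$-node has children with different variables, and the two children of the $+$-node disagree on $x$. It has 7 nodes and 6 edges, so its size is 13. The expression $x+y$ is a DNNF but not a d-DNNF. The expression $(y+\overline y)\cdot y$ is not decomposable: although $y+\overline y$ is a constant function, $y$ occurs in it, and $\mathrm{Var}$ is a syntactic notion.

**Definition (unambiguous DNF).** A *term* is a conjunction of literals on distinct variables. Two terms *conflict* if some variable occurs positively in one and negatively in the other. An *unambiguous $k$-DNF* is a DNF whose terms have at most $k$ literals each (the *width* is $\le k$) and pairwise conflict.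

An unambiguous DNF is a d-DNNF: one $+$-node, one $\cdot$-node per term, and shared literal leaves.

**Example.** $\mathrm{OR}_n$ is given by the unambiguous $n$-DNF $x_1+\overline{x_1}x_2+\overline{x_1}\,\overline{x_2}x_3+\cdots$. The naive DNF $x_1+\dots+x_n$ is not unambiguous for $n\ge2$.

An unambiguous DNF of width $\kappa$ has at most $2^\kappa$ terms, because its terms accept disjoint sets of assignments, each of density at least $2^{-\kappa}$. So width $\le\log N$ means at most $N$ terms.

## 3. De Morgan's law, decision trees, and the quadratic exponent

Begin with a single term $x_1x_2\cdots x_n$. Its negation is a clause, and $\overline{x_1}+x_1\overline{x_2}+x_1x_2\overline{x_3}+\cdots$ is an unambiguous DNF for it.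

Now try to negate a general d-DNNF by pushing the negation down, carrying both $\phi_u$ and $\overline{\phi_u}$ for each node $u$. At a $\cdot$-node with children $v_1,\dots,v_d$ this works:
$$\overline{\phi_{v_1}\cdots\phi_{v_d}}=\sum_{i=1}^d\phi_{v_1}\cdots\phi_{v_{i-1}}\overline{\phi_{v_i}}$$
is deterministic, and decomposable because the $\mathrm{Var}(v_i)$ are disjoint. At a $+$-node De Morgan gives $\overline{\phi_{v_1}}\cdots\overline{\phi_{v_d}}$, and here the attempt stops: the children of a $+$-node may share variables, so the product need not be decomposable. Already $\overline{xy+\overline xz}=(\overline x+\overline y)(x+\overline z)$ has $x$ in both factors.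

In this example one can branch on $x$ and get $x\overline y+\overline x\,\overline z$. More generally, a decision tree is easy to negate. (A *decision tree* queries variables one at a time, never the same one twice on a path, with each query allowed to depend on the answers so far, and labels its leaves 0 or 1. Its *depth* is the maximal number of queries.) For unambiguous DNFs this leads to a general upper bound.

**Proposition 2.** An unambiguous DNF of width $\kappa$ on $N$ variables has a decision tree of depth $\le\kappa^2$. Hence its negation has a d-DNNF of size $\le 9\cdot2^{\kappa^2}+2N+2$. So for unambiguous DNFs of width $\le\log N$ the negation always has d-DNNFs of size $2^{O(\log^2N)}$, and Theorem 1(b) is tight up to the $o(1)$ in the exponent $(\log N)^{2-o(1)}$.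

*Proof.* **The tree.** We work in rounds. At the start of a round, consider the terms not falsified by the answers so far. If there are none, output 0. If one of them has all its variables queried, it is satisfied: output 1. Otherwise pick an unfalsified term $t$ and query all its unqueried variables, at most $\kappa$ of them.

**At most $\kappa$ rounds.** We show that in each round every term that survives loses an unqueried variable. For $t$ this is clear: it had at least one, and it loses them all. Let $t'\ne t$ be unfalsified after the round. The terms $t,t'$ conflict on some variable $v$. Before the round $v$ was unqueried, for otherwise its value would have falsified $t$ or $t'$. Since $v$ occurs in $t$, it is queried in this round, and $t'$ loses it. So after at most $\kappa$ rounds every unfalsified term is fully queried, and the value is determined. The depth is at most $\kappa\cdot\kappa$.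

**The d-DNNF.** Flip the leaves to get a tree for the negation, and replace each decision node on $x$ by $x\cdot(\text{1-subtree})+\overline x\cdot(\text{0-subtree})$. This is deterministic because of $x$ and $\overline x$, and decomposable because $x$ is not queried again below. Each decision node costs 3 nodes and 6 edges, and there are at most $2^{\kappa^2}$ decision nodes. With at most $2N$ literal leaves and 2 constant leaves, the total is at most $9\cdot2^{\kappa^2}+2N+2$. $\blacksquare$

**Example.** For $xy+\overline xz$: query $x,y$. If $x=1$ the value is $y$. If $x=0$, the term $xy$ is dead, and one query of $z$ finishes. The depth is $3\le 2^2$.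

If $\kappa\le\sqrt{\log N}$, then $2^{\kappa^2}\le N$ and the negation is small. A counterexample of this kind needs larger width, and Theorem 1 uses width $\log N$. It also needs the argument above to be nearly tight: refuting all terms must cost about $\kappa^2$ queries.

## 4. Certificates at the zero input, and what a lifting theorem must do

A convenient way to say that refuting is expensive is the following condition on $F:\{0,1\}^n\to\{0,1\}$ with $F(0^n)=0$ and a number $D$:

$(\ast)$ for every $Q\subseteq[n]$ with $|Q|<D$ there is $\zeta\in F^{-1}(1)$ with $\zeta|_Q=0$.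

In words: seeing fewer than $D$ zeros never proves that $F=0$.

**Example.** $\mathrm{OR}_n$ satisfies $(\ast)$ with $D=n$: if $|Q|<n$, let $\zeta$ be 1 at a single position outside $Q$. As an unambiguous DNF we gave it width $k=n$, so $D=k$ here.

**How large $D$ can be.** If $F$ is an unambiguous $k$-DNF, then $(\ast)$ forces $D\le k^2$. Indeed, let $Q$ be the set of variables that the tree of Proposition 2 queries on the input $0^n$. Then $|Q|\le k^2$, and any $\zeta$ with $\zeta|_Q=0$ follows the same path, so $F(\zeta)=0$.

Condition $(\ast)$ alone says nothing about DNNF size: $\overline{\mathrm{OR}_n}$ is a single term. A DNNF handles many variables at once at no cost. We must modify $F$ so that learning one bit of its input is expensive for a DNNF as well.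

**First attempt: a fixed gadget.** Replace the $i$-th input of $F$ by the inner product $\langle x_i,y_i\rangle$ mod 2 of two blocks of $s$ fresh variables. For the partition that puts all $x$-variables on one side and all $y$-variables on the other, this makes rectangles (product sets) contained in the zeros of the function very small; we verify this for $\mathrm{OR}_n$ after Lemma 7. But a DNNF is not tied to that partition. Take $F=\mathrm{OR}_n$. The negation of the lifted function says that $\langle x_i,y_i\rangle=0$ for all $i$. This is a conjunction over disjoint sets of variables. Each conjunct has a d-DNNF of size $O(s)$: with $P_b^{(j)}$ the statement that the first $j$ products sum to $b$ mod 2, we have $P^{(0)}_0=\mathsf{true}$, $P^{(0)}_1=\mathsf{false}$, and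
$$P^{(j)}_b=P^{(j-1)}_b\cdot(\overline{x_j}+x_j\overline{y_j})+P^{(j-1)}_{1-b}\cdot x_j\cdot y_j .$$
So there is a d-DNNF of size $O(ns)$, although $D=n$. The DNNF works gadget by gadget, and never has to cut a gadget in two.

**The way around.** Do not fix where the gadgets live. Let the input itself contain pointers saying which variables of a common board form which gadget. A partition chosen before the pointers are known, and dividing the board evenly, will cut most gadgets for most pointer values. This gives the following theorem.

**Theorem 3.** Let $F:\{0,1\}^n\to\{0,1\}$ ($n\ge2$) be given by an unambiguous $k$-DNF with $F(0^n)=0$, and suppose $(\ast)$ holds. Put $s=4\lceil\log n\rceil+8$, $m=32s$, and let $M$ be the power of two with $24nm\le M<48nm$. There is a function $G$ on $V=M+2nm\log M$ variables such that $G$ is an unambiguous DNF of width $\le\kappa:=2mk(\log M+1)$ with at most $(2n+1)^k2^\kappa$ terms, and every DNNF for $\overline G$ has size $\ge 2^{sD/9-1}/(6V)$.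

The upper bound on $\log(\text{number of terms})$ is $k$ times logarithmic factors. The lower bound on $\log(\text{size})$ is $D$ times a logarithmic factor, up to the subtracted $\log(12V)$. With $D=k$, as for $\mathrm{OR}_n$, we gain nothing; we need $D$ much larger than $k$ times the logarithmic factors. So the first task is an unambiguous $k$-DNF with $D$ near the limit $k^2$. It occupies Sections 5 and 6. Sections 7–10 prove Theorem 3, and Section 11 combines the two.

## 5. Two families of certificates that conflict across

We drop unambiguity for the moment and build two families, A and B, of consistent sets of literals ("certificates") such that every A-certificate conflicts with every B-certificate. No demand is made inside a family. Call a variable that a certificate requires to be 1 a *mark* of the certificate. We want this: a set $Q$ of fewer than $D$ variables can hit neither the marks of all A-certificates nor the marks of all B-certificates.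

**One level.** Let $q\ge2$. Take $q^2$ colours $c$, and for each colour $q^2$ slots $e$. For each pair $(c,e)$ there is a set $Z_{c,e}$ of one variable and a set $V_{c,e}$ of $q$ variables, all disjoint. An A-certificate picks for *every* colour $c$ a slot $e_c$ and a variable $v_c\in V_{c,e_c}$, and requires $v_c=1$ and $Z_{c,e_c}=0$. A B-certificate picks *one* colour $c$ and a set $U$ of at most $q$ slots, and requires $Z_{c,e}=1$ for $e\notin U$ and all of $V_{c,e}$ to be $0$ for $e\in U$. They conflict: look at the colour $c$ of B and the slot $e=e_c$ of A. If $e\notin U$, they disagree on $Z_{c,e}$; if $e\in U$, they disagree on $v_c$. The widths are $2q^2$ for A and at most $q^2+q\cdot q=2q^2$ for B. To hit all A-certificates, $Q$ must contain all of $V_{c,e}$, $e$ arbitrary, for some colour: $q^3$ variables. To hit all B-certificates, $Q$ must contain more than $q$ of the sets $Z_{c,e}$ for every colour: more than $q^3$ variables. So $D=q^3$ against width $2q^2$, an exponent of $3/2$.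

**Why one level stays at $3/2$.** Keep this template, with $N_0$ colours and slots, $|Z|=z$, $|V|=h$, and quota $\tau'\ge1$ for $|U|$. The width of A is $N_0(1+z)$ and that of B is about $N_0+\tau'h$. All A-certificates are hit with $N_0h$ variables, all B-certificates with $N_0(\tau'+1)z$. If the widths are $O(N_0)$, then $z=O(1)$ and $\tau'h=O(N_0)$, so $\min(h,\tau'z)\le\sqrt{h\tau'z}=O(\sqrt{N_0})$. For $D$ near $N_0^2$ we would want $h$ and $\tau'z$ both near $N_0$.

**Levels.** The remedy is to give each colour several levels, with sets $Z$ and $V$ that grow with the level. An A-certificate places each colour at one level. A colour has to go to level $j$ only if $Q$ has filled all its $V$-sets at level $j-1$, and that is expensive, so only few colours are that high. Hence large sets $Z$ at high levels do not spoil the width of A. At the top level $h$ is almost $N_0$.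

Here is the full construction. Let $L\ge1$, $q=2^L$, $N_0=q^{2L}$, and for $0\le j\le L-1$ let
$$z_j=q^{2j},\qquad h_j=q^{2j+1},\qquad \tau_j=q^{2(L-j)},\qquad \tau_j'=q^{2(L-j)-1}.$$
For $c,e\in[N_0]$ and $0\le j<L$ take pairwise disjoint sets of boolean variables, called *cells*, $Z_{c,j,e}$ and $V_{c,j,e}$, with $|Z_{c,j,e}|=z_j$ and $|V_{c,j,e}|=h_j$. The number of cells is
$$n_0=N_0^2\sum_{j<L}(q^{2j}+q^{2j+1})\le 2Lq^{6L}.$$

**Definition (A-certificate).** It is given by $\mathrm{lev}:[N_0]\to\{0,\dots,L-1\}$ with $|\{c:\mathrm{lev}(c)\ge j\}|\le\tau_j$ for all $j$, and for each $c$ some $e_c\in[N_0]$ and a cell $v_c\in V_{c,\mathrm{lev}(c),e_c}$. Its literals, for all $c$: $v_c=1$, and every cell of $Z_{c,\mathrm{lev}(c),e_c}$ is $0$.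

**Definition (B-certificate).** It is given by $c\in[N_0]$, sets $U_j\subseteq[N_0]$ with $|U_j|\le\tau'_j$ for each $j$, and for each $j$ and $e\notin U_j$ a cell $\xi_{j,e}\in Z_{c,j,e}$. Its literals: $\xi_{j,e}=1$ for $e\notin U_j$, and every cell of $V_{c,j,e}$ is $0$ for $e\in U_j$.

Both are consistent sets of literals. Each certificate has a mark: for A this is clear, and for B it follows from $\tau_j'<N_0$.

**Example.** Let $L=1$, so $q=2$, $N_0=4$, $z_0=1$, $h_0=2$, $\tau_0=4$, $\tau_0'=2$. This is the one-level picture with $q=2$ and $n_0=16\cdot3=48$ cells. Hitting all A-certificates takes $4\cdot2=8$ cells, and hitting all B-certificates takes $4\cdot3=12$.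

**Lemma 4.** Put $w=2Lq^{2L}$ and $D=q^{4L-1}$.

(i) Every A-certificate conflicts with every B-certificate.

(ii) Every certificate has at most $w$ literals.

(iii) If $Q$ is a set of cells with $|Q|<D$, then some A-certificate and some B-certificate have no mark in $Q$.

*Proof.* **(i) Conflict.** Let $c$ be the colour of the B-certificate, and let $j=\mathrm{lev}(c)$, $e=e_c$ be taken from the A-certificate. If $e\notin U_j$, then B requires $\xi_{j,e}=1$ while A requires this cell of $Z_{c,j,e}$ to be 0. If $e\in U_j$, then A requires $v_c=1$ while B requires this cell of $V_{c,j,e}$ to be 0.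

**(ii) Width.** An A-certificate has $N_0+\sum_cq^{2\,\mathrm{lev}(c)}$ literals. At most $\tau_j$ colours have level exactly $j$, so this is at most $N_0+\sum_{j<L}\tau_jq^{2j}=(L+1)q^{2L}\le w$. A B-certificate has at most $\sum_{j<L}(N_0+\tau_j'h_j)=\sum_{j<L}2q^{2L}=w$ literals.

**(iii) for A: choosing the levels.** Call $(c,j)$ *dead* if $V_{c,j,e}\subseteq Q$ for all $e$. Then $Q$ contains the $N_0h_j=q^{2L+2j+1}$ cells of $\bigcup_eV_{c,j,e}$. No $(c,L-1)$ is dead, since this would give $|Q|\ge q^{4L-1}=D$. So we may let $\mathrm{lev}(c)$ be the least $j$ with $(c,j)$ not dead. We check the quotas. For $j=0$ the quota is $\tau_0=N_0$ and there is nothing to check. For $j\ge1$, $\mathrm{lev}(c)\ge j$ implies that $(c,j-1)$ is dead, which uses $q^{2L+2j-1}$ cells of $Q$, disjoint for different $c$. So the number of such $c$ is less than $q^{4L-1}/q^{2L+2j-1}=q^{2L-2j}=\tau_j$. Since $(c,\mathrm{lev}(c))$ is not dead, there are $e_c$ and $v_c\in V_{c,\mathrm{lev}(c),e_c}\setminus Q$. These choices form an A-certificate whose marks $v_c$ avoid $Q$.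

**(iii) for B: choosing the colour.** For each colour $c$ put $U_j(c)=\{e:Z_{c,j,e}\subseteq Q\}$. If $|U_j(c)|>\tau'_j$ for some $j$, then $Q$ contains more than $\tau_j'z_j=q^{2L-1}$ cells of colour $c$. If this happened for all $c$, then $|Q|>N_0q^{2L-1}=D$, a contradiction. So some $c$ has $|U_j(c)|\le\tau'_j$ for all $j$. Use this $c$, $U_j=U_j(c)$, and $\xi_{j,e}\in Z_{c,j,e}\setminus Q$ for $e\notin U_j$. $\square$

So $D=q^{4L-1}$ against width $2Lq^{2L}$. The exponent has risen from $3/2$ to essentially $2-\frac1{2L}$.

## 6. Cheat sheets: making the terms conflict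

The disjunction of all certificates is not unambiguous: two A-certificates that differ only in the choice of one $v_c$ can both be satisfied. To separate certificates of the same family, write down next to the board *which* certificate is meant, in a block $\Lambda$ of extra variables, and let a term require "$\Lambda$ is the code of $\gamma$, and $\gamma$ holds". But a single block ruins $(\ast)$: let $Q$ consist of all of $\Lambda$ and, if $0\cdots0$ is the code of some $\gamma$, one mark of $\gamma$. Then no $\zeta$ with $\zeta|_Q=0$ satisfies a term, and $|Q|\le|\Lambda|+1$. The cure is to have so many blocks that a set $Q$ with $|Q|<D$ must miss one, and to let the *types* A/B on several copies of the board tell which block counts. Terms using different blocks then conflict by Lemma 4(i).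

**Proposition 5.** For each $L\ge1$ there is a function $F$ on $n$ variables, given by an unambiguous $k$-DNF, with $F(0^n)=0$ and satisfying $(\ast)$, where
$$D=2^{4L^2-L},\qquad k=O(L^5)\,2^{2L^2},\qquad n=2^{O(L^2)}.$$

*Proof.* **The function.** Let $D=q^{4L-1}=2^{L(4L-1)}$ as in Lemma 4 and $r=\log D=4L^2-L$. The variables of $F$ are $r$ disjoint copies $x^1,\dots,x^r$ of the board of $n_0$ cells, and for each $\ell\in\{0,1\}^r$ a block $\Lambda_\ell$ of
$$W=rw\lceil\log(2n_0+1)\rceil$$
further variables. We regard a certificate as its set of literals. It consists of at most $w$ out of $2n_0$ literals, so there are at most $(2n_0+1)^w$ certificates and at most $2^W$ $r$-tuples of them. Hence the tuples have an injective code $\mathrm{code}(\cdot)\in\{0,1\}^W$. The terms of $F$ are, for each $\ell$ and each $\gamma=(\gamma_1,\dots,\gamma_r)$ with $\gamma_i$ an A-certificate if $\ell_i=1$ and a B-certificate if $\ell_i=0$,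
$$t_{\ell,\gamma}=\big[\Lambda_\ell=\mathrm{code}(\gamma)\big]\wedge\bigwedge_{i=1}^r\big[\text{literals of }\gamma_i\text{ on }x^i\big].$$

**Unambiguity.** Take terms for $(\ell,\gamma)\ne(\ell',\gamma')$. If $\ell_i\ne\ell_i'$ for some $i$, then $\gamma_i$ and $\gamma'_i$ are of different types and conflict on $x^i$. If $\ell=\ell'$, then $\gamma\ne\gamma'$, the codes differ, and the terms conflict on $\Lambda_\ell$.

**Value at zero.** Every term contains a positive literal, namely a mark, so $F(0^n)=0$.

**Condition $(\ast)$.** Let $|Q|<D=2^r$. There are $2^r$ disjoint blocks, so some $\Lambda_\ell$ is disjoint from $Q$. For each $i$, $Q$ contains fewer than $D$ cells of $x^i$, so by Lemma 4(iii) there is a certificate $\gamma_i$ of the type given by $\ell_i$ on $x^i$ with no mark in $Q$. Let $\zeta$ be 1 exactly on the positive literals of $t_{\ell,\gamma}$. Then $\zeta$ satisfies $t_{\ell,\gamma}$, so $F(\zeta)=1$. Its ones lie in $\Lambda_\ell$ or are marks, so $\zeta|_Q=0$.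

**Parameters.** The width is at most $k:=rw+W=rw(1+\lceil\log(2n_0+1)\rceil)$. Here $r\le4L^2$, $w=2L\,2^{2L^2}$, and $n_0\le2L\,2^{6L^2}$ gives $\log(2n_0+1)=O(L^2)$, so $k=O(L^5)2^{2L^2}$. Finally $n=rn_0+2^rW=2^{O(L^2)}$. $\square$

## 7. The pointer function and its unambiguous DNF

Now let $F$, $n$, $k$, $D$, $s$, $m$, $M$, $V$, $\kappa$ be as in Theorem 3. The variables of $G$ are a board $u\in\{0,1\}^M$ and pointers $\pi_{i,j}\in[M]$ for $i\in[n]$, $j\in[2m]$, each given by $\log M$ bits. That makes $V=M+2nm\log M$ variables. Define
$$G(\pi,u)=F(\mathsf z_1,\dots,\mathsf z_n),\qquad \mathsf z_i=\bigoplus_{j=1}^m u_{\pi_{i,2j-1}}\wedge u_{\pi_{i,2j}}. \tag{1}$$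
We call $\mathsf z_i$ the value of gadget $i$, and $(\pi_{i,2j-1},\pi_{i,2j})$ its $j$-th pair.

**Example.** To see the format, take $F=x_1$ with $m=1$ and $M=8$ (much smaller than in the theorem). For pointers $(3,5)$ we have $\mathsf z_1=u_3\wedge u_5$, and a corresponding term of $G$ is $[\pi_{1,1}=3]\wedge u_3\wedge[\pi_{1,2}=5]\wedge u_5$. For pointers $(3,3)$ the variable $u_3$ is read only once.

**The DNF.** We show that $G$ is an unambiguous DNF of width $\le\kappa$ with few terms. For each term $t$ of $F$ take the decision tree that, for each variable index $i$ of $t$ and each $j=1,\dots,2m$, reads the bits of $\pi_{i,j}$ and then $u_{\pi_{i,j}}$, skipping variables already read. It reads at most $\kappa=2mk(\log M+1)$ variables on a path. Each leaf determines $\mathsf z_i$ for all $i$ occurring in $t$; call the leaf accepting if these values satisfy $t$. For each accepting leaf take the conjunction of the literals on its path. The disjunction of all these conjunctions, over all $t$, is $G$: we have $G(\pi,u)=1$ iff $\mathsf z$ satisfies some term $t$, iff in the tree of some $t$ the input arrives at an accepting leaf.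

Two leaves of the same tree conflict at the query where their paths part. Conjunctions from different terms $t,t'$ cannot hold together, since $\mathsf z$ cannot satisfy both $t$ and $t'$; and two terms that are not jointly satisfiable contain conflicting literals. So this is an unambiguous DNF of width $\le\kappa$.

$F$ has at most $(2n+1)^k$ terms and each tree has at most $2^\kappa$ leaves. So the number $S$ of terms of $G$ satisfies
$$S\le(2n+1)^k2^\kappa. \tag{2}$$
As a d-DNNF it has one $+$-node, at most $2V$ leaves, at most $S$ $\cdot$-nodes and at most $S+S\kappa$ edges, so its size is at most $1+2V+S(\kappa+2)$.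

## 8. From a DNNF to balanced rectangles

For the lower bound we turn a DNNF into a cover of the accepted inputs by rectangles, as in Bova, Capelli, Mengel, Slivovsky, IJCAI 2016.

**Definition (rectangle).** Let $X=X_1\sqcup X_2$ be a partition of the variables. A *rectangle* for it is a set of assignments $R=\{\omega:\omega|_{X_1}\in A,\ \omega|_{X_2}\in B\}$.

**Example.** For $X_1=\{x\}$, $X_2=\{y\}$, the set $\{x=y\}$ is not a rectangle: it contains $00$ and $11$ but not $01$. It is the union of the two rectangles $\{00\}$ and $\{11\}$.

We need control over how the board is divided, whatever happens to the pointer bits. So the lemma balances a chosen subset $Y$ of the variables.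

**Lemma 6.** Let $f$ over $X$ be computed by a DNNF of size $\sigma$, and let $Y\subseteq X$ with $|Y|\ge2$. Then $f^{-1}(1)$ is a union of at most $6|X|\sigma$ sets $R\subseteq f^{-1}(1)$, each a rectangle for some partition $X=X_1\sqcup X_2$ (depending on $R$) with $|Y|/3\le|X_1\cap Y|\le2|Y|/3$.

*Proof.* **Step 1: binary $\cdot$-nodes.** We may assume every node is reachable from the root. Delete parallel edges, which does not change the function. Replace each $\cdot$-node with $d\ge2$ children by a chain of $d-1$ binary $\cdot$-nodes, $v_1\cdot(v_2\cdot(\cdots))$; decomposability is preserved. Each such replacement adds $d-2$ nodes, less than the number $d$ of edges below the old node. So there are now at most $\sigma$ nodes, and at most $\sigma$ edges leaving $+$-nodes.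

**Step 2: smoothing.** We want all children of a $+$-node to have the same variables. Add nodes $t_y=y+\overline y$ for $y\in X$, which takes at most $3|X|$ nodes. Replace each edge $(u,v)$ from an old $+$-node $u$ by an edge from $u$ to $v\cdot\prod_{y\in\mathrm{Var}(u)\setminus\mathrm{Var}(v)}t_y$, written with binary $\cdot$-nodes; this takes at most $|X|$ new nodes per edge. In the same way multiply the root by $t_y$ for all $y\in X\setminus\mathrm{Var}(\mathrm{root})$, and let the product be the new root; at most $|X|$ new nodes.

Each $t_y$ is always true, so the function is preserved. The new child of $u$ has variable set $\mathrm{Var}(v)\cup(\mathrm{Var}(u)\setminus\mathrm{Var}(v))=\mathrm{Var}(u)$, so going from the leaves upwards we see that no old node changes its set $\mathrm{Var}(\cdot)$. (The new root is counted as a new node.) Hence old $\cdot$-nodes stay decomposable, and the new ones are decomposable by construction. Now every child of a $+$-node $u$ has variable set $\mathrm{Var}(u)$, also for $u=t_y$, and the root has variable set $X$. The number of nodes is at most $\sigma+\sigma|X|+4|X|\le6|X|\sigma$.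

**Step 3: one rectangle per node.** For a node $u$ let $\psi_u(\omega)=1$ iff there is a path $\mathrm{root}=v_0,\dots,v_t=u$ such that for each binary $\cdot$-node $v_i$ ($i<t$) on it, the child of $v_i$ other than $v_{i+1}$ is satisfied by $\omega$. By decomposability that other child has variables disjoint from $\mathrm{Var}(v_{i+1})\supseteq\mathrm{Var}(u)$. So $\psi_u$ depends only on $X\setminus\mathrm{Var}(u)$, while $\phi_u$ depends only on $\mathrm{Var}(u)$. Thus
$$R_u=\{\omega:\phi_u(\omega)=1,\ \psi_u(\omega)=1\}$$
is a rectangle for $(\mathrm{Var}(u),X\setminus\mathrm{Var}(u))$. Moreover $R_u\subseteq f^{-1}(1)$: climb a path that witnesses $\psi_u(\omega)=1$. We have $\phi_{v_t}(\omega)=1$. If $\phi_{v_{i+1}}(\omega)=1$, then $\phi_{v_i}(\omega)=1$, because $v_i$ is a $+$-node, or a unary $\cdot$-node, or a binary $\cdot$-node whose other child is satisfied too. So $f(\omega)=\phi_{v_0}(\omega)=1$.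

**Step 4: balanced nodes suffice.** Let $f(\omega)=1$ and write $\mathrm{wt}(u)=|\mathrm{Var}(u)\cap Y|$. Walk down from the root through nodes satisfied by $\omega$: at a $+$-node go to a satisfied child, at a $\cdot$-node, all of whose children are satisfied, go to a child of largest weight. Stop at the first node $u$ with $\mathrm{wt}(u)\le2|Y|/3$. It exists, since leaves have weight $\le1\le2|Y|/3$, and it is not the root, which has weight $|Y|$. Its predecessor $p$ has $\mathrm{wt}(p)>2|Y|/3$. The weight does not change from a $+$-node or a unary $\cdot$-node to its child, so $p$ is a binary $\cdot$-node, and $\mathrm{wt}(u)\ge\mathrm{wt}(p)/2>|Y|/3$. Along the walk the other children of the binary $\cdot$-nodes are satisfied, so $\psi_u(\omega)=1$ and $\omega\in R_u$. Hence the sets $R_u$ with $|Y|/3\le\mathrm{wt}(u)\le2|Y|/3$ cover $f^{-1}(1)$. $\square$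

**Example.** For $f=xy+\overline xz$, smoothing gives $(xy)\cdot(z+\overline z)+(\overline xz)\cdot(y+\overline y)$. Take $Y=X=\{x,y,z\}$ and $\omega$ with $x=y=1$. The walk goes from the root (weight 3) to $(xy)\cdot t_z$ (weight 3) to $xy$ (weight 2), and stops. The rectangle is $\{x=y=1\}$ for the partition $(\{x,y\},\{z\})$.

## 9. Large rectangles and many inner products

Consider inner products $\langle x_i,y_i\rangle$ mod 2, $i\in I$, of vectors in $\{0,1\}^s$, and a rectangle $R=A\times B$ separating the $x$'s from the $y$'s. One would like to say that a large $R$ contains points with every pattern of inner products. This is not quite true: the rectangle $R=\{x_1=0\}$ forces $\langle x_1,y_1\rangle=0$. Under the uniform distribution on the pairs with $\langle x_i,y_i\rangle=0$ for all $i$, its measure is $2/(2^s+1)$. So a rectangle can fix a coordinate at a price of about a factor $2^{-s}$. The lemma says that this is the only obstruction, with the price for each fixed coordinate at least $2^{-s/4}$.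

**Lemma 7.** Let $I$ be a finite set with $|I|\,2^{1-s/4}\le\frac12$, let $c\in\{0,1\}^I$, and let $\mu$ be the uniform distribution on
$$\{(x,y)\in(\{0,1\}^s)^I\times(\{0,1\}^s)^I:\ \langle x_i,y_i\rangle=c_i\ \text{for all } i\}.$$
Let $R=A\times B$ with $\mu(R)\ge2^{-\delta}$. Then there is $Q\subseteq I$ with $|Q|\le4\delta/s$ such that for every $z\in\{0,1\}^I$ with $z_Q=c_Q$ there is $(x,y)\in R$ with $\langle x_i,y_i\rangle=z_i$ for all $i\in I$.

Note that $R$ is a product set in the whole space: its points need not lie in the support of $\mu$. This is what lets us reach patterns $z\ne c$.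

*Proof.* **Step 1: single values are unlikely under $\mu$.** $\mu$ is a product over $i\in I$. For $x_i=0$ all $2^s$ vectors $y_i$ have inner product 0; for each of the other $2^s-1$ values of $x_i$ exactly half do. So there are $2^{s-1}(2^s+1)$ pairs with inner product 0 and $2^{s-1}(2^s-1)$ with inner product 1. A fixed $x_i$ is compatible with at most $2^s$ values $y_i$ if $c_i=0$, and with at most $2^{s-1}$ if $c_i=1$. Hence
$$\mu(x_i=a)\le\max\Big(\frac{2}{2^s+1},\frac1{2^s-1}\Big)\le2^{1-s},$$
and likewise for $y_i$. By independence $\mu(x_J=a')\le2^{(1-s)|J|}$ for $J\subseteq I$, and the same for $y_J$.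

**Step 2: choosing $Q$.** We fix coordinates as long as this increases the density of $R$ enough. For $Q\subseteq I$ and values $a,b$ such that $E=E_{Q,a,b}=\{x_Q=a,\ y_Q=b\}$ has $\mu(E)>0$, let
$$\Phi(Q,a,b)=\mu(R\mid E)\,2^{-s|Q|/4},$$
and choose $(Q,a,b)$ maximizing $\Phi$. For $Q=\emptyset$ the value is $\mu(R)\ge2^{-\delta}$. So $1\ge\mu(R\mid E)\ge2^{-\delta+s|Q|/4}$, which gives $|Q|\le4\delta/s$ and $\mu(R\cap E)>0$.

**Step 3: the remaining coordinates are spread out.** Let $\nu=\mu(\cdot\mid R\cap E)$. Let $\emptyset\ne J\subseteq I\setminus Q$ and $E'=\{x_J=a',\ y_J=b'\}$ with $\mu(E')>0$. By independence $\mu(E\cap E')=\mu(E)\mu(E')>0$, and $E\cap E'$ is a candidate in Step 2, for the set $Q\cup J$. Maximality gives $\mu(R\mid E\cap E')\le2^{s|J|/4}\mu(R\mid E)$, so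
$$\nu(E')=\frac{\mu(R\mid E\cap E')\,\mu(E)\,\mu(E')}{\mu(R\mid E)\,\mu(E)}\le2^{s|J|/4}\mu(E').$$
If $\mu(E')=0$ then $\nu(E')=0$. Summing over $b'$ and using Step 1,
$$\nu(x_J=a')\le2^{s|J|/4}\,2^{(1-s)|J|}=2^{(1-3s/4)|J|}, \tag{3}$$
and similarly $\nu(y_J=b')\le2^{(1-3s/4)|J|}$.

**Step 4: decoupling.** Under $\nu$ the inner products are always $c$. To leave $c$ we make the two sides independent. Let $X,Y$ be independent, distributed as the $x$- and $y$-marginals of $\nu$. Then $X\in A$ and $Y\in B$, so $(X,Y)\in R$ because $R$ is a rectangle. Also $X_Q=a$, $Y_Q=b$, and $\langle a_i,b_i\rangle=c_i$ for $i\in Q$ since $\mu(E)>0$. So $\langle X_i,Y_i\rangle=c_i$ for $i\in Q$.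

**Step 5: small biases.** Let $\emptyset\ne J\subseteq I\setminus Q$ and let $p,p'$ be the distributions of $X_J,Y_J$, viewed as vectors. The matrix $H$ with entries $(-1)^{\sum_{j\in J}\langle a_j,b_j\rangle}$ is a Hadamard matrix of order $2^{s|J|}$: $HH^{T}=2^{s|J|}\,\mathrm{Id}$. So its operator norm is $2^{s|J|/2}$. Also $\|p\|_2^2\le\max p$, and the same for $p'$. With (3),
$$\Big|\mathbb E(-1)^{\sum_{j\in J}\langle X_j,Y_j\rangle}\Big|=|p^{T}Hp'|\le2^{s|J|/2}\|p\|_2\|p'\|_2\le2^{s|J|/2}\,2^{(1-3s/4)|J|}=2^{(1-s/4)|J|}.$$

**Step 6: every pattern occurs.** Let $z\in\{0,1\}^I$ with $z_Q=c_Q$, and put $I'=I\setminus Q$. Expanding the indicator of $\langle X_i,Y_i\rangle=z_i$ as $\frac12\big(1+(-1)^{z_i+\langle X_i,Y_i\rangle}\big)$ and multiplying out over $i\in I'$,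
$$\Pr[\langle X_i,Y_i\rangle=z_i\ \forall i\in I']=2^{-|I'|}\sum_{J\subseteq I'}(-1)^{\sum_{j\in J}z_j}\,\mathbb E(-1)^{\sum_{j\in J}\langle X_j,Y_j\rangle}.$$
The term $J=\emptyset$ is 1, and the others are bounded by Step 5. Hence the probability is at least
$$2^{-|I'|}\Big(1-\sum_{\emptyset\ne J\subseteq I'}2^{(1-s/4)|J|}\Big)\ge2^{-|I'|}\big(2-(1+2^{1-s/4})^{|I|}\big)>0,$$
because $(1+2^{1-s/4})^{|I|}\le e^{|I|2^{1-s/4}}\le e^{1/2}<2$. So some point $(X,Y)\in R$ has the pattern $z$ on $I'$, and by Step 4 also on $Q$. $\square$

**The fixed gadget again.** Let $n2^{1-s/4}\le\frac12$. Let $R$ be a rectangle for the partition $x\,|\,y$ on which $\mathrm{OR}_n(\langle x_1,y_1\rangle,\dots,\langle x_n,y_n\rangle)=0$, and take $c=0$. If $\mu(R)\ge2^{-\delta}$ with $4\delta/s<n$, then Lemma 7 gives $Q\ne[n]$, and the pattern with a single 1 outside $Q$ occurs in $R$, a contradiction. So $\mu(R)\le2^{-sn/4}$, and for *this* partition at least $2^{sn/4}$ rectangles are needed to cover the zeros, while Section 4 gave a d-DNNF of size $O(ns)$. The fixed partition is what was wrong with the first attempt.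

## 10. Random pointers cut the gadgets

We return to $G$ and prove the lower bound of Theorem 3. We may assume $D>0$, since for $D\le0$ the claimed bound is below 1.

Let $\lambda$ be the following distribution on inputs of $G$. First $\pi$ is a uniformly random *injective* map $[n]\times[2m]\to[M]$. Then, given $\pi$, the board $u$ is uniform among those with $\mathsf z=0^n$; such $u$ exist, for instance $u=0$. Since $F(0^n)=0$, $\lambda$ is supported on $G^{-1}(0)$.

**Lemma 8.** Let $R\subseteq G^{-1}(0)$ be a rectangle for a partition $(X_1,X_2)$ of the variables of $G$ such that $X_1$ contains between $M/3$ and $2M/3$ of the board variables. Then $\lambda(R)\le2\cdot2^{-sD/9}$.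

*Proof.* Given $\pi$, call pair $j$ of gadget $i$ *split* if $u_{\pi_{i,2j-1}}$ and $u_{\pi_{i,2j}}$ lie on different sides of the partition. Call gadget $i$ *bad* if fewer than $s$ of its $m=32s$ pairs are split, and *good* otherwise.

**Step 1: many bad gadgets are unlikely,** namely $\Pr_\pi[\#\text{bad}\ge D/2]\le2^{-sD/9}$. Let $t=\lceil D/2\rceil\ge1$ and fix a set $T$ of $t$ gadgets (if $t>n$ there is nothing to prove). Choose the values of $\pi$ one after another, each uniform among the unused positions. At most $2nm\le M/12$ positions are ever used. Each side of the partition has at least $M/3$ board variables, so at each moment each side has at least $M/3-M/12=M/4$ free positions. Given all earlier choices, the next pair has its first element in $X_1$ and its second in $X_2$ with probability at least $\frac14\cdot\frac14$, and the other way round with probability at least the same. So it is split with probability at least $\frac18$.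

Hence, given the history before gadget $i$, its number of split pairs stochastically dominates $\mathrm{Bin}(32s,\frac18)$, which has mean $4s$. The Chernoff bound $\Pr[\mathrm{Bin}\le(1-\eta)\cdot\text{mean}]\le e^{-\eta^2\cdot\text{mean}/2}$ with $\eta=\frac34$ shows that gadget $i$ is bad with conditional probability at most $e^{-(3/4)^2\cdot4s/2}=e^{-9s/8}<2^{-3s/2}$, since $\frac98\log e>\frac32$. Multiplying conditional probabilities, all gadgets in $T$ are bad with probability at most $2^{-3st/2}$. There are at most $n^t\le2^{st/4}$ sets $T$, because $s\ge4\log n$. The union bound gives at most $2^{-5st/4}\le2^{-5sD/8}\le2^{-sD/9}$.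

**Step 2: with few bad gadgets, $R$ is small.** We show: if $\pi$ is injective with fewer than $D/2$ bad gadgets, then $\lambda(R\mid\pi)<2^{-sD/9}$. Suppose $\lambda(R\mid\pi)\ge2^{-\delta}$ with $\delta=sD/9$. Let $I$ be the set of good gadgets, and for each $i\in I$ select exactly $s$ split pairs. By averaging, some fixing $\rho$, of positive conditional probability, of all board variables not in selected pairs satisfies $\lambda(R\mid\pi,\rho)\ge2^{-\delta}$.

Given $\pi$ and $\rho$, for $i\in I$ let $x_i\in\{0,1\}^s$ be the vector of the bits of the selected pairs of gadget $i$ that lie in $X_1$, and $y_i$ the vector of those in $X_2$, in the same order of pairs. Each selected pair contributes one bit to each, so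
$$\mathsf z_i=\langle x_i,y_i\rangle\oplus c_i\qquad(i\in I),$$
with $c_i$ determined by $\rho$. For a bad gadget $i$, $\mathsf z_i$ is determined by $\rho$, and $\mathsf z_i=0$ since $\rho$ has positive probability. So, conditionally on $\pi,\rho$, the pair $(x,y)$ is uniform subject to $\langle x_i,y_i\rangle=c_i$ for all $i\in I$: it has the distribution $\mu$ of Lemma 7. Since all $x$-bits are in $X_1$, all $y$-bits in $X_2$, and everything else is fixed, $R$ becomes a rectangle $A\times B$ in $(x,y)$. The hypothesis of Lemma 7 holds: $s\ge4\log n+8$ gives $2^{1-s/4}\le\frac1{2n}$, and $|I|\le n$.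

Lemma 7 yields $Q\subseteq I$ with $|Q|\le4\delta/s=4D/9<D/2$. Let $\mathrm{Bad}$ be the set of bad gadgets. Then $|Q\cup\mathrm{Bad}|<D$, and by $(\ast)$ there is $\zeta\in F^{-1}(1)$ vanishing on $Q\cup\mathrm{Bad}$. Put $z_i=\zeta_i\oplus c_i$ for $i\in I$. Then $z_Q=c_Q$, so Lemma 7 gives a point of $R$ with $\langle x_i,y_i\rangle=\zeta_i\oplus c_i$, that is $\mathsf z_i=\zeta_i$, for all $i\in I$. For bad $i$ we have $\mathsf z_i=0=\zeta_i$. So $\mathsf z=\zeta$ and $G=F(\zeta)=1$ at this point, contradicting $R\subseteq G^{-1}(0)$.

**Step 3: sum.** By Steps 1 and 2, $\lambda(R)\le2^{-sD/9}+2^{-sD/9}$. $\square$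

*Proof of Theorem 3.* Section 7 gives the width and the number of terms. Suppose $\overline G$ has a DNNF of size $\sigma$. Lemma 6, with $X$ the set of all $V$ variables and $Y$ the board, covers $G^{-1}(0)$ by at most $6V\sigma$ rectangles $R\subseteq G^{-1}(0)$, each satisfying the hypothesis of Lemma 8. Since $\lambda(G^{-1}(0))=1$,
$$1\le6V\sigma\cdot2\cdot2^{-sD/9},\qquad\text{i.e.}\qquad\sigma\ge\frac{2^{sD/9-1}}{6V}.\qquad\blacksquare$$

## 11. Parameters and padding: proof of Theorem 1

**Step 1: the functions $G_L$.** Apply Theorem 3 to the function $F$ of Proposition 5 with parameter $L$, and call the result $G_L$, on $V_L$ variables. Here $k=O(L^5)2^{2L^2}$ and $\log n=O(L^2)$, so $s,m=O(L^2)$. From $M<48nm$ we get $\log M=O(L^2)$, and then $\log V_L=O(L^2)$. Hence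
$$\kappa=2mk(\log M+1)=O(L^9)\,2^{2L^2}.$$
By (2), $\log S\le k\log(2n+1)+\kappa=O(L^9)2^{2L^2}$. So the d-DNNF of Section 7 satisfies $\log\big(1+2V_L+S(\kappa+2)\big)=O(L^9)2^{2L^2}$. Hence there is a constant $C\ge1$ such that, with
$$N_L:=2^{\lceil CL^9\,2^{2L^2}\rceil},$$
for every $L\ge1$ the function $G_L$ has at most $N_L$ variables, width $\kappa\le\log N_L$, and d-DNNF size at most $N_L$. The sequence $N_L$ is increasing.

**Step 2: padding to all $N$.** For $N_L\le N<N_{L+1}$ let $\varphi_N$ be $G_L$ with $N-V_L$ additional dummy variables. For $N<N_1$ let $\varphi_N=\mathsf{false}$. Since $N_L\le N$, part (a) holds.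

**Step 3: the lower bound in terms of $L$.** Let a DNNF for $\overline{\varphi_N}$ be given. Replace every literal of a dummy variable $y$ by the constant it takes under $y:=1$. The sets $\mathrm{Var}(\cdot)$ only shrink, so we obtain a DNNF for $\overline{G_L}$ of no larger size. Since $n\ge2$ we have $s\ge12$, so $sD/9\ge4D/3$. By Theorem 3 the size is at least
$$2^{4D/3-1-\log(6V_L)}\ge2^D,\qquad D=2^{4L^2-L},$$
for large $L$, because $1+\log(6V_L)=O(L^2)\le D/3$ then.

**Step 4: from $L$ to $N$.** Since $N<N_{L+1}$, we have $\log\log N\le2(L+1)^2+O(\log L)$, so $(\log N)^2\le2^{4L^2+8L+O(\log L)}$. Therefore, for large $L$,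
$$D=2^{4L^2-L}\ge(\log N)^2\,2^{-9L-O(\log L)}\ge(\log N)^2\,2^{-10L}.$$
Since $N\ge N_L$, we have $\log N\ge2^{2L^2}$, so $\log\log N\ge2L^2$ and $10L\le\frac{10}{\sqrt2}\sqrt{\log\log N}\le8\sqrt{\log\log N}$. Hence every DNNF for $\overline{\varphi_N}$ has size at least
$$2^D\ge2^{(\log N)^2/2^{8\sqrt{\log\log N}}}$$
for all large $N$. This is (b). $\blacksquare$

By the comparison in Section 1 this exceeds every polynomial in $N$: $(\varphi_N)$ has poly-size d-DNNF expressions and $(\overline{\varphi_N})$ does not.

**Remark.** If negation gates are allowed in deterministic decomposable circuits, then $\overline{\varphi_N}$ has such a circuit of size $N+O(1)$: take the d-DNNF of (a) and put one negation gate on top. So, by (b), allowing negation makes these circuits superpolynomially more succinct than d-DNNFs, and even than DNNFs.
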